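# Primes dividing cyclotomic resultants of $x^{k_1}+x^{k_2}-x^{l_1}-x^{l_2}$

## 1. Cyclotomic resultants, the set $\mathcal P_t$, and sums in subgroups of $\mathbb Z_p^*$

Throughout, $t$ is a positive integer, $\phi$ is Euler's function, and $\zeta$ denotes a complex $t$-th root of unity.

**Definition 1 (cyclotomic polynomial).** $\Phi_t(x)=\prod(x-\zeta)$, over the primitive $t$-th roots of unity $\zeta$. It is monic, has integer coefficients and has degree $\phi(t)$.

For example $\Phi_4=x^2+1$, $\Phi_5=x^4+x^3+x^2+x+1$, $\Phi_6=x^2-x+1$. We use two textbook facts. First,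
$$\prod_{\zeta^t=1,\ \zeta\neq1}(x-\zeta)=\frac{x^t-1}{x-1},\qquad\text{so}\qquad \prod_{\zeta^t=1,\ \zeta\ne1}(1-\zeta)=t. \tag{1}$$
Second, for $e>1$,
$$\Phi_e(1)=\ell\ \text{ if } e \text{ is a power of a prime } \ell,\qquad \Phi_e(1)=1\ \text{ otherwise.}\tag{2}$$
For instance $\Phi_4(1)=2$, $\Phi_5(1)=5$, $\Phi_6(1)=1$.

**Definition 2 (resultant with $\Phi_t$).** Let $t\ge 3$ and let $\alpha$ be a primitive $t$-th root of unity. For $f\in\mathbb Z[x]$,
$$R(f,\Phi_t)=\prod_{1\le i\le t,\ (i,t)=1}f(\alpha^i)\in\mathbb Z .$$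

This is the norm of the algebraic integer $f(\alpha)$, and it is an integer because it is a symmetric integer polynomial in the roots of $\Phi_t$. It is zero exactly when $f(\alpha)=0$. Example: $t=4$, $f=x^2+x-2$, $f(i)=-3+i$, so $R(f,\Phi_4)=|-3+i|^2=10$.

We shall need two remarks about these norms. If $d\mid t$, $t'=t/d$ and $\beta=\alpha^d$, then $\beta$ is a primitive $t'$-th root of unity. The reduction map from units mod $t$ to units mod $t'$ is onto with fibers of equal size, so for $F\in\mathbb Z[x]$
$$\prod_{(i,t)=1}F(\beta^i)=\Bigl(\prod_{(j,t')=1}F(\beta^j)\Bigr)^{\phi(t)/\phi(t')}.\tag{3}$$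
Example: $t=4$, $d=2$, $F=1-x$, $\beta=-1$; both sides are $2^2$.

The second remark is about reduction mod $p$. Let $p\equiv1\pmod t$ be a prime and let $A\subset\mathbb Z_p^*$ be the subgroup of order $t$. Then $x^t-1$ has the $t$ distinct roots $A$ in $\mathbb Z_p$. An element of order $e<t$ is already a root of $x^e-1=\prod_{c\mid e}\Phi_c$, and $x^t-1=\prod_{c\mid t}\Phi_c$ has no repeated root mod $p$. So the roots of $\Phi_t$ mod $p$ are exactly the generators of $A$. The resultant is an integer polynomial expression in the coefficients of $f$ and $\Phi_t$, hence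
$$R(f,\Phi_t)\equiv\prod_{\omega\text{ a generator of }A}f(\omega)\pmod p.\tag{4}$$
In the example above take $p=5$: the generators of $A=\mathbb Z_5^*$ are $2,3$, with $f(2)=4$ and $f(3)=10\equiv0$, in agreement with $5\mid10$.

**Definition 3 (the set $\mathcal P_t$ and the number $P_t$).** Consider the polynomials
$$f(x)=x^{k_1}+x^{k_2}-x^{l_1}-x^{l_2},\qquad 0\le k_1,k_2,l_1,l_2<t\ \text{ integers}.\tag{5}$$
$\mathcal P_t$ is the set of primes $p$ with $t\mid p-1$ such that $p$ divides some nonzero resultant $R(f,\Phi_t)$ with $f$ as in (5). For $t=1,2,3$ this set is empty. For $t\ge4$ it is finite and nonempty, and $P_t=\max\{p:p\in\mathcal P_t\}$.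

Exponents may repeat, so $x^2+x-2=x^2+x^1-x^0-x^0$ is allowed. Since $5\equiv 1\pmod 4$ and $5\mid10$, we have $5\in\mathcal P_4$.

**Definition 4 (trivial solutions).** Let $p\equiv 1\pmod t$ and let $\omega$ be a generator of the subgroup $A$ of order $t$. A solution of $\omega^{k_1}+\omega^{k_2}=\omega^{l_1}+\omega^{l_2}$ is trivial if $\{k_1,k_2\}=\{l_1,l_2\}$ or, when $t$ is even, if $|k_1-k_2|=|l_1-l_2|=t/2$ (both sides are then $0$).

We recall as known: $p\in\mathcal P_t$ if and only if there is a generator $\omega$ of $A$ for which this equation has a nontrivial solution; equivalently, $p\notin\mathcal P_t$ if and only if $A+A$ is the union of exactly $\lceil t/2\rceil$ cosets of $A$ (together with $\{0\}$ when $t$ is even). So $\mathcal P_t$ consists of the primes for which $A+A$ has an unexpected coincidence.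

Two examples. For $t=4$, $p=5$, $\omega=2$: the solution $1+4=2+3$ is trivial ($0=0$, exponents $0,2$ and $1,3$), while $1+1=3+4$ is nontrivial. For $t=5$, $p=11$: $A=\{1,3,4,5,9\}$, and $1+1=9+4$ is nontrivial. Here $A+A=\{1,\dots,10\}$ is a union of only $2$ cosets instead of $\lceil5/2\rceil=3$.

## 2. How large can $P_t$ be?

It is known that $P_t<3^{\phi(t)}$ for odd $t\ge4$ and $P_t\le\frac{3^{\phi(t)+1}-1}2$ for even $t\ge4$. We shall not use these bounds. The following conjecture, whose source is "Doubling Constant For Subgroups Of $\mathbb{Z}{P}^{}$" (http://math.colgate.edu/~integers/x35/x35.pdf), replaces the base $3$ by $2$ and names the exact cases of equality: for all $t\ge4$, is $P_t\le(2^t+1)/3$, with equality if and only if $t$ is an odd prime and $(2^t+1)/3$ is a prime? The answer is yes, and more can be said.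

**Theorem 1.** For all $t\ge 4$, $P_t\le (2^t+1)/3$, with equality if and only if $t$ is an odd prime and $(2^t+1)/3$ is prime.

**Theorem 2.**

* (a) If $t\ge 4$ is even, then $P_t\le (6t/\phi(t))^{\phi(t)/2}\le 12^{t/4}$. If $t\ge5$ is odd, every $p\in\mathcal P_t$ with $p\ne(2^t+1)/3$ satisfies $p\le \frac5{16}2^{t}$.
* (b) If $t\ge5$ and $p=(2^t+1)/3$ are both primes, then $A=\langle -2\rangle\subset \mathbb Z_p^*$, and up to swapping the two sides the only nontrivial solutions of $x+y=z+w$ in $A$ are $c+c=(-2c)+4c$, $c\in A$. So $A+A$ is the union of exactly $(t-1)/2$ cosets of $A$.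
* (c) For coprime $1\le r<q$ and $t>q$ prime put $\tau_{r,q}(t)=\frac1t\prod_{\zeta^t=1,\zeta\ne1}|2-\zeta^r-\zeta^q|$. Then $\tau_{r,q}(t)=\frac{2^t}{r+q}\prod_\rho|1-\rho^{-t}|\sim \frac{2^t}{r+q}$ as $t\to\infty$, where $\rho$ runs over the roots $\neq1$ of $x^q+x^r-2$, all of which satisfy $|\rho|>1$. For every $\varepsilon>0$ there is $T(\varepsilon)$ such that for every prime $t\ge T(\varepsilon)$ and every $p\in\mathcal P_t$ with $p>\varepsilon2^t$ there are coprime $1\le r<q$ with $r+q\le 1/\varepsilon$ and an integer $m\ge1$ with $mp=\tau_{r,q}(t)$, and $\omega^r+\omega^q=2$ for some generator $\omega$ of $A$. Consequently, for $t\to\infty$ through primes, all limit points of $p/2^t$ $(p\in\mathcal P_t)$ lie in $\{0\}\cup\{1/k:k\ge3\}$, and $\limsup p/2^t\le \frac14$ over $p\in\mathcal P_t$, $p\neq(2^t+1)/3$.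

Let us see where the number $(2^t+1)/3$ comes from. Take $t=5$ and $f=x^2+x-2=(x-1)(x+2)$. The factor $x-1$ contributes $\Phi_5(1)=5$ to the resultant and $x+2$ contributes $\Phi_5(-2)=16-8+4-2+1=11$. So $R=55$ and $11\in\mathcal P_5$, where $11=(2^5+1)/3$. For any odd $t$ the same polynomial produces $\prod_{\zeta\ne1}(2+\zeta)=(2^t+1)/3$, as we check in Section 7.

For $t=6$ take $f=x^0+x^0-x^2-x^3$. At $\alpha=e^{i\pi/3}$ we have $\alpha^3=-1$ and $\alpha^2=\omega_3$, a primitive cube root of unity, so $f(\alpha)=3-\omega_3$ and $R=9+3+1=13$. Hence $13\in\mathcal P_6$, well below $65/3$. Section 4 will give $P_6\le18$ and $P_4\le5$; since the primes in $\mathcal P_t$ are $1$ mod $t$, this means $P_6=13$ and $P_4=5$.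

## 3. Shapes of $f$ and the AM–GM bound

The first thing to try is to bound the resultant itself, because $p\mid R\neq0$ gives $p\le|R|$. We set this up carefully; it settles a good part of the problem.

Fix $t\ge4$, $p\in\mathcal P_t$, and $f$ as in (5) with $R:=R(f,\Phi_t)\ne0$ and $p\mid R$. Call such an $f$ a *witness* for $p$. As $p\equiv1\pmod t$, we have $p>t\ge 4$, so $p\nmid t$ and $p$ is odd.

**Step 1: list the shapes.** The aim is to see which $f$ can be witnesses. Compare the multisets $\{k_1,k_2\}$ and $\{l_1,l_2\}$; they are different since $f\ne0$. If they share an element, cancel it. If they are disjoint, ask whether $k_1=k_2$ and whether $l_1=l_2$. The result is one of: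

* two-term: $f=\pm c(x^k-x^l)$ with $c\in\{1,2\}$, $k\ne l$;
* three-term: $f=\pm(2x^l-x^{k_1}-x^{k_2})$ with distinct exponents;
* four-term: all four exponents distinct.

A two-term $f$ cannot be a witness. Put $\eta=\alpha^{k-l}$, of order $e\mid t$, $e>1$. Up to sign, $R$ is $c^{\phi(t)}$ times the norm of $1-\eta$, and by (3) that norm is a power of $\Phi_e(1)$. By (2), every prime divisor of $R$ divides $2t$, and $p$ does not.

In the three-term case, put $a=k_1-l$, $b=k_2-l$. These are distinct and nonzero mod $t$, and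
$$f(\alpha)=\pm\alpha^l(2-\alpha^a-\alpha^b).\tag{6}$$

**Step 2: bound $|R|$.** We use orthogonality of the characters of $\mathbb Z_t$. Since the exponents lie in $[0,t)$, distinct exponents are distinct mod $t$, so
$$\sum_{\zeta^t=1}|f(\zeta)|^2=t\|f\|^2,\qquad \|f\|^2=\begin{cases}6&\text{three-term},\\4&\text{four-term},\end{cases}$$
where $\|f\|^2$ is the sum of the squares of the coefficients ($4+1+1$, respectively $1+1+1+1$). Keep only the $\phi(t)$ primitive roots and apply AM–GM to the numbers $|f(\zeta)|^2$:
$$|R|\le\Bigl(\frac{t\|f\|^2}{\phi(t)}\Bigr)^{\phi(t)/2}.\tag{7}$$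

**Step 3: save a factor when $t$ is a prime power.** In both remaining shapes $f(1)=0$, so $f=(x-1)g$ with $g\in\mathbb Z[x]$. If $t=\ell^k$ with $\ell$ prime, then $|R|=\Phi_t(1)\,|R(g,\Phi_t)|=\ell\,|R(g,\Phi_t)|$. As $p\ne\ell$, $p$ divides the nonzero integer $R(g,\Phi_t)$, and therefore
$$p\le|R|/\ell\qquad(t=\ell^k).\tag{8}$$

## 4. Even $t$

The aim is $P_t<(2^t+1)/3$ for every even $t\ge4$, together with the even half of Theorem 2(a). By (7) with $\|f\|^2\le6$ we get $p\le(6t/\phi(t))^{\phi(t)/2}$. The logarithm of $(6t/x)^{x/2}$ has derivative $\frac12(\ln(6t/x)-1)$, which is positive for $0<x<6t/e$. Because $\phi(t)\le t/2<6t/e$, we may replace $\phi(t)$ by $t/2$: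
$$p\le(6t/\phi(t))^{\phi(t)/2}\le12^{t/4}.\tag{9}$$

If $t\ge16$, then $2^t/12^{t/4}=(4/3)^{t/4}\ge(4/3)^4=\frac{256}{81}>3$, so $p<2^t/3$. The remaining values use the middle term of (9), and also (8) for $t=4,8$:

* $t=14$: $p\le14^3=2744<16385/3$.
* $t=12$: $p\le18^2=324<4097/3$.
* $t=10$: $p\le15^2=225<1025/3$.
* $t=8$: $p\le12^2/2=72<257/3$.
* $t=6$: $p\le18<65/3$.
* $t=4$: $p\le12/2=6$, so $p\le5<17/3$.

## 5. Odd $t$: four terms succeed, three terms fail

**Step 4: four-term witnesses.** Here we show that a prime with a four-term witness satisfies $p<\frac5{16}2^t$. Write $\phi=\phi(t)$. From (7) and $1+x\le e^x$,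
$$|R|\le2^\phi\Bigl(1+\frac{t-\phi}\phi\Bigr)^{\phi/2}\le2^\phi e^{(t-\phi)/2}=2^t\Bigl(\frac{\sqrt e}2\Bigr)^{t-\phi},\qquad\frac{\sqrt e}2<0.825.$$

If $t\ge5$ is prime, then $t-\phi=1$ and (8) gives
$$p\le\frac{0.825}{t}\,2^t\le0.165\cdot2^t.\tag{10}$$
If $t=9$, then $\phi=6$, and (7), (8) give $p\le6^3/3=72<160=\frac5{16}2^9$. If $t=25$, then (8) gives $p\le2^{25}/5$.

For every other odd composite $t$ we claim $t-\phi\ge7$. Let $\ell$ be the least prime factor of $t$. The $t/\ell$ multiples of $\ell$ in $[1,t]$ are not coprime to $t$, so $t-\phi\ge t/\ell\ge\ell$. If $t/\ell\ge7$ the claim holds. Otherwise $t/\ell$, which is odd and larger than $1$, is $3$ or $5$, and so is $\ell\le t/\ell$; thus $t\in\{9,15,25\}$, and $15-\phi(15)=15-8=7$. Hence $p\le2^t(\sqrt e/2)^7=2^te^{3.5}/128<0.26\cdot2^t$. In all cases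
$$p<\tfrac5{16}2^t\qquad(t\text{ odd, four-term witness}).\tag{11}$$

Four terms work because $\sqrt{\|f\|^2}=\sqrt4=2$ is exactly the base we want. For three terms the base is $\sqrt6>2$. When $t$ is prime, (7) and (8) give
$$p\le\frac1t\Bigl(\frac{6t}{t-1}\Bigr)^{(t-1)/2},$$
and the right side is at least $6^{(t-1)/2}/t$, which exceeds $2^t/3$ for all large $t$. Concretely, for $t=11$ the bound is $6.6^5/11\approx1138.5$, while $(2^{11}+1)/3=683$; the prime $727=66\cdot11+1$ lies between, and this method cannot exclude it.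

So we are left with the norm of $2-\alpha^a-\alpha^b$, for $t$ odd. Its size cannot be controlled through the quadratic mean. The way past this is to notice that this norm *counts* something: $2-\zeta^a-\zeta^b$ is a Laplacian eigenvalue of a digraph in which every vertex has two outgoing arcs. A count of choices "one of two at each vertex" is automatically at most a power of $2$.

## 6. In-trees of a circulant digraph

**Definition 5 (trees directed to $0$).** Let $t'\ge3$ and let $a,b$ be distinct nonzero residues mod $t'$ with $\gcd(a,b,t')=1$. Let $G$ be the digraph on $\mathbb Z_{t'}$ with arcs $v\to v+a$ and $v\to v+b$. A *choice map* is a map $h:\mathbb Z_{t'}\setminus\{0\}\to\{a,b\}$; it is a *tree* if iterating $v\mapsto v+h(v)$ from any vertex reaches $0$ (where we stop). The number of choice maps that are trees, that is, of spanning trees of $G$ directed towards the root $0$, is $\tau=\tau_{t'}(a,b)$.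

Since there are $2^{t'-1}$ choice maps, $\tau\le2^{t'-1}$. Example: $t'=3$, $a=1$, $b=2$. Vertex $1$ goes to $2$ or $0$, vertex $2$ goes to $0$ or $1$; of the four maps only the one with $1\to2$, $2\to1$ fails. So $\tau_3(1,2)=3$.

Let $P$ be the matrix with $P_{v,v+a}=P_{v,v+b}=1$ and all other entries $0$. The Laplacian of $G$ is $2I-P$.

**Step 5: the determinant formula.** We show that deleting row and column $0$ from $2I-P$ leaves a matrix $M$ with $\det M=\tau$. This is a case of Tutte's directed matrix–tree theorem, and here it has a three-line proof. Row $v$ of $M$ is $(e_v-e_{v+a})+(e_v-e_{v+b})$, where the $e_u$ are unit row vectors and $e_0$ is read as $0$ because its column was deleted. By multilinearity in the rows, $\det M=\sum_h\det M_h$ over all choice maps, where row $v$ of $M_h$ is $e_v-e_{v+h(v)}$.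

If $h$ is a tree, order the vertices by their distance to $0$ along $h$; then $M_h$ is triangular with $1$'s on the diagonal, and $\det M_h=1$. If $h$ is not a tree, let $S\ne\emptyset$ be the set of vertices from which $0$ is never reached. A vertex is in $S$ if and only if its successor is. So $M_h$ kills the indicator column vector of $S$, and $\det M_h=0$. Hence $\det M=\tau$.

In the example, $M=\begin{pmatrix}2&-1\\-1&2\end{pmatrix}$ and $\det M=3$.

**Step 6: the product formula.** Now we express $\tau$ by roots of unity. The vector $(\zeta^v)_v$ with $\zeta^{t'}=1$ is an eigenvector of $2I-P$ with eigenvalue $2-\zeta^a-\zeta^b$; these are all the eigenvalues, and the one at $\zeta=1$ is $0$. The sum of the principal $(t'-1)$-minors of a matrix is the elementary symmetric function $e_{t'-1}$ of its eigenvalues. By translation all these minors equal $\tau$, and since one eigenvalue is zero, $e_{t'-1}$ is the product of the others. So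
$$t'\,\tau_{t'}(a,b)=\prod_{\zeta^{t'}=1,\ \zeta\ne1}(2-\zeta^a-\zeta^b).\tag{12}$$
(Example: eigenvalues $0,3,3$, and $3\cdot3=9$.)

The right side is not zero: $\zeta^a+\zeta^b=2$ forces $\zeta^a=\zeta^b=1$, and then $\zeta=1$ because $\gcd(a,b,t')=1$. Group the factors by the order of $\zeta$. Each group has an integer product by Galois symmetry, and that integer is nonzero. One of the groups is the norm $\prod_{\zeta\text{ primitive}}(2-\zeta^a-\zeta^b)$, so this norm divides $t'\tau$.

**Step 7: from $p$ to $\tau$.** Let $t\ge5$ be odd and let $f$ be a three-term witness for $p$, with $a,b$ as in (6). We aim at $p\mid\tau$. By (6), $|R|$ is the absolute value of the norm of $2-\alpha^a-\alpha^b$, because powers of $\alpha$ have modulus $1$. Let $d=\gcd(a,b,t)$ and $t'=t/d$.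

Suppose $d>1$. With $\beta=\alpha^d$ we have $2-\alpha^a-\alpha^b=2-\beta^{a/d}-\beta^{b/d}$, and by (3) $|R|$ is a power of $\bigl|\prod_{\zeta}(2-\zeta^{a/d}-\zeta^{b/d})\bigr|$ over the primitive $t'$-th roots of unity $\zeta$. The residues $a/d,b/d$ are distinct and nonzero mod $t'$, so $t'\ge3$, and $\gcd(a/d,b/d,t')=1$. By Step 6, $p\mid t'\tau_{t'}(a/d,b/d)$. As $p\nmid t'$, and as $d\ge3$ because $t$ is odd,
$$p\le\tau_{t'}(a/d,b/d)\le2^{t'-1}\le2^{t/3-1}<\tfrac5{16}2^t.\tag{13}$$

Suppose $d=1$. Then Step 6 applies with $t'=t$, and $p\nmid t$ gives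
$$p\mid\tau_t(a,b),\qquad p\le\tau_t(a,b).\tag{14}$$

So now $p\le2^{t-1}=\frac12\cdot2^t$ in all cases. The base $2$ has been reached, and what remains is the constant: $\frac12$ must become $\frac13$, and the equality case must be isolated. From here to the end of Section 7, $d=1$.

## 7. Counting trees to depth two

Choose $h$ uniformly at random among the $2^{t-1}$ choice maps, so that $\tau=2^{t-1}\Pr(h\text{ is a tree})$. The cheapest necessary condition for a tree is that some vertex maps directly to $0$. The only candidates are $-a$ and $-b$, so $h(-a)=a$ or $h(-b)=b$, an event of probability $\frac34$. This gives $\tau\le\frac38\,2^t$, which is not enough since $\frac38>\frac13$. We go one level further. For that we need the points two steps away from $0$ to be distinct, and this is what separates the special pairs $(a,b)$.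

**Step 8: $b=-a$ does not occur.** Here $\gcd(a,t)=d=1$, so $\zeta\mapsto\zeta^a$ permutes the $t$-th roots of unity. By (12) and (1),
$$t\tau=\prod_{\zeta\ne1}(2-\zeta-\zeta^{-1})=\prod_{\zeta\neq1}|1-\zeta|^2=t^2,$$
so $\tau=t$ and (14) says $p\mid t$, a contradiction.

**Step 9: $b=2a$ or $a=2b$.** This is the extremal case. Say $b=2a$; then $\gcd(a,t)=1$ again. Replacing $\zeta^a$ by $\zeta$ in (12) and using $2-\zeta-\zeta^2=(1-\zeta)(2+\zeta)$,
$$t\tau=\prod_{\zeta\ne1}(1-\zeta)\cdot\prod_{\zeta\ne1}(2+\zeta)=t\prod_{\zeta\ne1}(-2-\zeta)=t\cdot\frac{(-2)^t-1}{-2-1}=t\cdot\frac{2^t+1}3,$$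
where we used that $t-1$ is even and then (1) at $x=-2$. So
$$\tau_t(a,2a)=\frac{2^t+1}3,\qquad p\;\Big|\;\frac{2^t+1}3.\tag{15}$$
The number $(2^t+1)/3$ is odd, so the quotient is $1$ or at least $3$: either $p=(2^t+1)/3$, or $p\le(2^t+1)/9<\frac5{16}2^t$.

**Step 10: all other pairs.** We show $\tau\le\frac5{16}2^t$. First, the six elements
$$0,\quad -a,\ -b,\quad -2a,\ -a-b,\ -2b$$
are distinct. An equality between two of them is one of $a=0$, $b=0$, $2a=0$, $2b=0$, $a=b$, $2a=2b$, $a+b=0$, $b=2a$, $a=2b$; the first six are impossible as $t$ is odd and $a,b$ are distinct and nonzero, and the last three were treated in Steps 8 and 9.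

In a tree, at most two vertices ($-a$ and $-b$) are at distance $1$ from the root. There are $t-1\ge3$ nonroot vertices, so some vertex is at distance at least $2$, and on its path to $0$ lies one at distance exactly $2$. So a tree has property

(D2): there are $w\ne0$ and $v\in\{-a,-b\}$ with $w+h(w)=v$ and $v+h(v)=0$.

We compute the probability of (D2). The possible $w$ lie in $\{-2a,-a-b,-2b\}$, and $-a-b$ is the only one with two chances: choice $a$ sends it to $-b$, choice $b$ sends it to $-a$. Condition on $h(-a-b)=a$, so $-a-b\to-b$.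

* If $h(-b)=b$, then $-a-b\to-b\to0$ and (D2) holds.
* If $h(-b)=a$, then $-b\not\to0$, so (D2) must use $v=-a$ with $h(-a)=a$. The $w$ must be $-2a$ with $h(-2a)=a$, because $-a-b$ goes to $-b\ne-a$. So (D2) holds exactly when $h(-a)=h(-2a)=a$.

The vertices $-a,-b,-2a$ are distinct, nonzero and different from $-a-b$, so the three values are independent fair choices. (D2) fails with conditional probability $\frac12\cdot\frac34=\frac38$. By the symmetry $a\leftrightarrow b$ the same holds given $h(-a-b)=b$. Hence
$$p\le\tau_t(a,b)\le\tfrac58\cdot2^{t-1}=\tfrac5{16}2^t.\tag{16}$$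

In Step 9 two of the six points collide ($-b=-2a$), and there the bound is really false: for $t=5$, $\tau_5(1,2)=11$ out of $16$ maps, and $11>10=\frac5{16}2^5$.

## 8. Proof of Theorem 1 and of Theorem 2(a)

**Step 11: the inequality.** Let $t\ge5$ be odd and $p\in\mathcal P_t$. A witness is four-term, covered by (11), or three-term, covered by (13) if $d>1$ and by Steps 8–10 if $d=1$. So $p=(2^t+1)/3$ or $p\le\frac5{16}2^t$. With (9) for even $t$, this is Theorem 2(a). As $\frac5{16}<\frac13$, it also gives $P_t\le(2^t+1)/3$ for odd $t$; for even $t$ Section 4 gives strict inequality.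

**Step 12: equality forces $t$ prime.** Suppose $P_t=(2^t+1)/3$. Then this number is a prime, and $t$ is odd by Section 4. If $t$ had a divisor $d$ with $1<d<t$, then $d\ge3$ and $t/d$ is odd, so $2^d+1\mid2^t+1$, and $(2^d+1)/3\ge3$ would be a proper divisor of the prime $(2^t+1)/3$. So $t$ is an odd prime.

**Step 13: equality occurs.** Let $t\ge5$ be prime and let $p=(2^t+1)/3$ be prime. By Fermat, $3p=2^t+1\equiv3\pmod t$, and $t\nmid3$, so $p\equiv1\pmod t$. Take $f=x^2+x^1-x^0-x^0$. Since $t$ is prime, all $\zeta\ne1$ are primitive, so (12) and (15) give $|R(f,\Phi_t)|=t\,\tau_t(1,2)=tp\ne0$. Hence $p\in\mathcal P_t$, and by Step 11 $P_t=p$. This proves Theorem 1. $\blacksquare$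

## 9. The relations $c+c=(-2c)+4c$ when $(2^t+1)/3$ is prime

Let $t\ge5$ and $p=(2^t+1)/3$ be primes; we prove Theorem 2(b).

**Step 14: $A=\langle-2\rangle$.** Put $\omega=-2\in\mathbb Z_p$. Then $\omega^t=-2^t\equiv1$, and $\omega\ne1$ because $p\ne3$. As $t$ is prime, $\omega$ has order $t$, so $A=\langle\omega\rangle$.

**Step 15: a nontrivial solution gives a witness.** Let $\omega^{k_1}+\omega^{k_2}=\omega^{l_1}+\omega^{l_2}$ be nontrivial, i.e. $\{k_1,k_2\}\ne\{l_1,l_2\}$ ($t$ is odd), and let $f$ be the polynomial (5). We need $R\ne0$. Suppose $f(\alpha)=0$, and let $s=\alpha^{k_1}+\alpha^{k_2}=\alpha^{l_1}+\alpha^{l_2}$. Since $t$ is odd, $-1$ is not a $t$-th root of unity, so $s\ne0$. If $s=u+v$ with $|u|=|v|=1$, then $\bar s=u^{-1}+v^{-1}=s/(uv)$, so $uv=s/\bar s$. Thus $s$ determines both $u+v$ and $uv$, hence the pair $\{u,v\}$. So the two pairs agree, a contradiction. Hence $R(f,\Phi_t)\ne0$, and $p\mid R(f,\Phi_t)$ by (4). So $f$ is a witness for $p$.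

**Step 16: identify the solution.** Because $p>\frac5{16}2^t$, the witness $f$ is not two-term (Step 1), not four-term (11), and among three-term ones it must fall under Step 9; here $d=1$ since $t$ is prime. So, after possibly renaming $a$ and $b$, modulo $x^t-1$ we have $f=\pm x^k(x^a+x^{2a}-2)$ with $a\not\equiv0$. Then $\omega^a\ne1$ is a root of $X^2+X-2=(X-1)(X+2)$ in $\mathbb Z_p$. So $\omega^a=-2=\omega$ and $a\equiv 1$. With $c=\omega^k$ the solution is $c+c=(-2c)+4c$, up to swapping sides. Conversely these are solutions, and they are nontrivial because $-2c\ne c$.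

**Step 17: count cosets.** Let $A$ act by scaling on the $t(t+1)/2$ unordered pairs from $A$, repetition allowed. The action is free: if $g\{x,y\}=\{x,y\}$, then $g=1$, or $gx=y$ and $gy=x$, whence $g^2=1$ and again $g=1$ as $t$ is odd. So there are $(t+1)/2$ orbits. As $|A|$ is odd, $-1\notin A$, so $0\notin A+A$, and the sums of the pairs in one orbit form exactly one coset of $A$. Two different orbits give the same coset exactly when a pair in one has the same sum as a pair in the other, which is a nontrivial solution. By Step 16 this happens only for the orbits of $\{1,1\}$ and $\{-2,4\}$; they are different, since $-2\ne4$ in $\mathbb Z_p$. So $A+A$ is the union of exactly $\frac{t+1}2-1=\frac{t-1}2$ cosets. $\blacksquare$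

For $t=5$, $p=11$ this is the picture from Section 1: $1+1=9+4$ with $9=-2$, and $2$ cosets.

## 10. The asymptotics of $\tau_{r,q}(t)$

We turn to Theorem 2(c). Let $1\le r<q$ be coprime and $t>q$ a prime. Then $r,q$ are distinct and nonzero mod $t$ with $\gcd(r,q,t)=1$. The product in (12) for $(r,q)$ equals $t\tau>0$, so it equals its absolute value, and therefore $\tau_{r,q}(t)=\tau_t(r,q)$.

**Step 18: the formula.** If $|\rho|\le1$ and $\rho^q+\rho^r=2$, then $\rho^q=\rho^r=1$, so $\rho=1$ by coprimality. The root $1$ of $x^q+x^r-2$ is simple, since the derivative there is $q+r$. Write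
$$x^q+x^r-2=(x-1)g(x),\qquad g(x)=\prod_\rho(x-\rho),\qquad g(0)=2,\quad g(1)=q+r,$$
where all $|\rho|>1$ and roots are repeated according to multiplicity. Now use $\prod_{\zeta\ne1}|\zeta-1|=t$ and $\prod_{\zeta\ne1}|\zeta-\rho|=|\rho^t-1|/|\rho-1|$:
$$\tau_{r,q}(t)=\prod_{\zeta\ne1}|g(\zeta)|=\prod_\rho\frac{|\rho^t-1|}{|\rho-1|}=\frac{\prod_\rho|\rho|^t}{g(1)}\prod_\rho|1-\rho^{-t}|=\frac{2^t}{r+q}\prod_\rho|1-\rho^{-t}|.\tag{17}$$
As $|\rho|>1$, the last product tends to $1$, so $\tau_{r,q}(t)\sim2^t/(r+q)$.

Examples. For $(r,q)=(1,2)$ the only $\rho$ is $-2$, and (17) reads $(2^t+1)/3$. For $(1,3)$, $x^3+x-2=(x-1)(x^2+x+2)$ and the two $\rho$ are conjugate with $|\rho|^2=2$. The traces $s_k=\rho^k+\bar\rho^k$ satisfy $s_k=-s_{k-1}-2s_{k-2}$ and start $2,-1,-3,5,1,-11,9,13$. So $\tau_{1,3}(7)=(2^7-13+1)/4=29$, near $2^7/4=32$. It is a prime that is $1$ mod $7$, and $\omega=7$ has order $7$ mod $29$ with $\omega+\omega^3=7+24\equiv2$.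

## 11. Trees that survive to depth $n$

Step 10 looked at depth $2$. The same picture at depth $n$ turns into a random walk.

**Lemma 3.** Let $n\ge1$ and suppose the elements $xa+yb\in\mathbb Z_t$, $(x,y)\in T_n=\{x,y\ge0,\ x+y\le n\}$, are pairwise distinct. Then $\tau_t(a,b)\le\beta_n2^t$ with $\beta_n=\binom{2n+1}n2^{-2n-1}$.

For $n=1$ this is the constant $\frac38$ and for $n=2$ it is $\frac{10}{32}=\frac5{16}$, as in Section 7.

**Step 19: layers.** We organize the possible vertices at distance $j$. Put $v_{j,i}=-((j-i)a+ib)$ and $\Lambda_j=\{v_{j,i}:0\le i\le j\}$. By hypothesis, for $0\le j\le n$ the set $\Lambda_j$ has $j+1$ elements, the sets $\Lambda_0=\{0\},\Lambda_1,\dots,\Lambda_n$ are disjoint, and $t\ge|T_n|$. Choose $h$ uniformly at random, and let $D_j$ be the set of vertices that reach $0$ for the first time after exactly $j$ steps, so $D_0=\{0\}$. If $v\in D_j$, then $v$ plus a sum of $j$ choices is $0$, so $D_j\subset\Lambda_j$.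

In a tree, at most $\sum_{j<n}(j+1)=|T_n|-(n+1)<t$ vertices have distance less than $n$. So some vertex has distance at least $n$, and one on its path has distance exactly $n$: $D_n\ne\emptyset$. Hence
$$\tau\le2^{t-1}\Pr(D_n\ne\emptyset).\tag{18}$$

**Step 20: $D_j$ is an interval whose length is a Markov chain.** For $1\le j\le n$, a vertex of $\Lambda_j$ is nonzero and lies in $D_j$ exactly when its successor lies in $D_{j-1}\subset\Lambda_{j-1}$. Choice $a$ sends $v_{j,i}$ to $v_{j-1,i}$ if $i\le j-1$; choice $b$ sends $v_{j,i}$ to $v_{j-1,i-1}$ if $i\ge1$. At the two ends the other choice leaves the picture: if $a$ sent $v_{j,j}=-jb$ into $\Lambda_{j-1}$, then $-jb+a=-(xa+yb)$ with $x+y=j-1$, so $jb=(x+1)a+yb$ with $(0,j)\ne(x+1,y)$ both in $T_n$, contradicting distinctness. The same argument handles choice $b$ at $v_{j,0}$.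

Suppose $D_{j-1}=\{v_{j-1,i}:l\le i\le l+w-1\}$ with $w\ge1$. Then:

* for $l+1\le i\le l+w-1$ both choices lead into $D_{j-1}$, so $v_{j,i}\in D_j$ always;
* $v_{j,l}\in D_j$ if and only if $h(v_{j,l})=a$;
* $v_{j,l+w}\in D_j$ if and only if $h(v_{j,l+w})=b$;
* no other $v_{j,i}$ lies in $D_j$.

So $D_j$ is again an interval, possibly empty, and once empty it stays empty. The two decisions are made at two distinct vertices of $\Lambda_j$, while $D_{j-1}$ depends only on $h$ on $\Lambda_1\cup\dots\cup\Lambda_{j-1}$. Therefore $|D_j|=w-1+(\text{two independent fair bits})$: the size is a Markov chain started at $1$, absorbed at $0$, with steps $-1,0,1$ of probabilities $\frac14,\frac12,\frac14$.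

**Step 21: reflection.** It remains to compute the probability of survival. Two $\pm1$ steps of a simple random walk give $-2,0,2$ with probabilities $\frac14,\frac12,\frac14$. So $2|D_j|$ is the simple random walk started at $2$ and absorbed at $0$, observed at even times; by parity it can hit $0$ only at even times, so nothing is lost. Let $S$ be the simple random walk from $0$. Survival means that $S$ does not hit $-2$ within $2n$ steps. By the reflection principle $S$ hits $-2$ by then with probability $\Pr(S_{2n}\le-2)+\Pr(S_{2n}<-2)$. So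
$$\Pr(D_n\ne\emptyset)=\Pr(S_{2n}>-2)-\Pr(S_{2n}<-2)=\Pr(S_{2n}>-2)-\Pr(S_{2n}>2)=\Pr(S_{2n}\in\{0,2\}),$$
which equals $\bigl(\binom{2n}n+\binom{2n}{n+1}\bigr)4^{-n}=\binom{2n+1}n4^{-n}$. With (18), $\tau\le\beta_n2^t$. $\square$

**Step 22: $\beta_n\to0$.** We have $\beta_{n+1}/\beta_n=\frac{(2n+3)(2n+2)}{4(n+1)(n+2)}=\frac{2n+3}{2n+4}=1-\frac1{2n+4}$. Since $\sum\frac1{2n+4}$ diverges, the product of these ratios tends to $0$.

## 12. Large elements of $\mathcal P_t$ for prime $t$

Fix $\varepsilon>0$ and choose $n$ with $\beta_n\le\varepsilon$. Let $t>n$ be a prime, as large as needed in terms of $\varepsilon$ (hence of $n$), and let $p\in\mathcal P_t$ with $p>\varepsilon2^t$.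

**Step 23: a short linear relation between $a$ and $b$.** By (10), a four-term witness would give $p\le0.825\cdot2^t/t<\varepsilon2^t$ for large $t$. So the witness is three-term, $d=1$ because $t$ is prime, and (14) holds: $p\mid\tau_t(a,b)$. If the hypothesis of Lemma 3 held, we would get $p\le\beta_n2^t\le\varepsilon2^t$. So it fails, and there is a nonzero difference $(u,v)$ of two points of $T_n$ with $ua+vb\equiv0\pmod t$. Here $|u|,|v|\le n<t$. If $u=0$, then $vb\equiv0$ forces $v=0$, and likewise with the roles exchanged; so $u$ and $v$ are both nonzero.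

**Step 24: same signs are impossible.** Suppose $u,v$ have the same sign, and let $x=|u|$, $y=|v|$, so $xa+yb\equiv0$ with $x,y\ge1$. If the larger of the two points of $T_n$ is $(x_1,y_1)$, then $x+y\le x_1+y_1\le n$. Taking $x$ steps $a$ and then $y$ steps $b$ gives a closed walk of length at most $n$ in $G$. Hence $G$ contains a simple directed cycle, with vertex set $C$, $\ell:=|C|\le n$. All its translates $C+s$ carry directed cycles too, and a tree can contain none of those that avoid $0$.

We look for many disjoint ones. The sets $C+s$ and $C+s'$ meet only if $s-s'\in C-C$, so each $s$ conflicts with at most $\ell^2$ values $s'$, itself included. Exactly $\ell$ values of $s$ have $0\in C+s$. Choosing greedily among the other $t-\ell$ values we obtain $M\ge(t-\ell)/\ell^2$ pairwise disjoint translates avoiding $0$. A given one of these cycles is contained in the random $h$ with probability $2^{-\ell}$, since $h$ is prescribed at $\ell$ nonzero vertices, and these events are independent by disjointness. So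
$$p\le\tau\le2^{t-1}(1-2^{-\ell})^M\le2^{t-1}(1-2^{-n})^{(t-n)/n^2}<\varepsilon2^t$$
for large $t$, a contradiction.

**Step 25: opposite signs give the pair $(r,q)$.** So $u,v$ have opposite signs. Divide by $\gcd(u,v)$, which is less than $t$ and so invertible mod $t$; then $qa\equiv rb$ with coprime $q,r\in[1,n]$. If $q=r$, both are $1$ and $a=b$, which is excluded. Swapping $a$ and $b$ if necessary, $r<q$. Put $w=ar^{-1}\not\equiv0\pmod t$; then $a\equiv wr$ and $b\equiv qar^{-1}=wq$. Replacing $\zeta^w$ by $\zeta$ in (12) gives $\tau_t(a,b)=\tau_t(r,q)=\tau_{r,q}(t)$. As $p$ divides this number, $mp=\tau_{r,q}(t)$ for an integer $m\ge1$.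

There are finitely many pairs with $q\le n$, and for each of them $\tau_{r,q}(t)\sim2^t/(r+q)$. So once $t$ is large, every such pair with $r+q>1/\varepsilon$ has $\tau_{r,q}(t)<\varepsilon2^t$, which is incompatible with $p\le\tau_{r,q}(t)$. Hence $r+q\le1/\varepsilon$.

Finally, $R(x^r+x^q-2,\Phi_t)$ has the same absolute value as $R$, since $\zeta\mapsto\zeta^w$ permutes the primitive $t$-th roots of unity. So $p$ divides it, and by (4) some generator $\omega$ of $A$ satisfies $\omega^r+\omega^q=2$. All the thresholds on $t$ depend on $\varepsilon$ only, and this gives $T(\varepsilon)$.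

**Step 26: limit points.** Let $p>\varepsilon2^t$ with $t\ge T(\varepsilon)$. Then $m=\tau_{r,q}(t)/p<\tau_{r,q}(t)/(\varepsilon2^t)$ is bounded, so only finitely many triples $(r,q,m)$ occur, and by (17)
$$\frac p{2^t}=\frac{\tau_{r,q}(t)}{m2^t}=\frac{1+o(1)}{m(r+q)},\qquad m(r+q)\ge3.\tag{19}$$
Let $L>0$ be a limit point of $p/2^t$ as $t\to\infty$ through primes. Apply this with $\varepsilon=L/2$: along a subsequence the triple is constant, so $L=1/(m(r+q))$. Thus all limit points lie in $\{0\}\cup\{1/k:k\ge3\}$.

If $m(r+q)=3$, then $m=1$ and $(r,q)=(1,2)$, so $p=\tau_{1,2}(t)=(2^t+1)/3$. For every other $p$, take $\varepsilon=\frac15$: for large $t$, either $p\le\frac152^t$, or (19) holds with $m(r+q)\ge4$ and one of finitely many triples. So $\limsup p/2^t\le\frac14$ over $p\in\mathcal P_t$, $p\ne(2^t+1)/3$. This completes the proof of Theorem 2. $\blacksquare$
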